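
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The largest roots of eigenpolynomials\\ of degenerate exactly solvable operators}


\begin{abstract}
Let $T$ be a degenerate exactly solvable differential operator and let $r_n^T$ be the largest absolute value of a root of its eigenpolynomial of degree $n$. It was conjectured that $r_n^T/n^{d_T}$ tends to a positive limit, where $d_T$ is an explicit rational exponent. We show that $r_n^T$ always has the exact order $n^{d_T}$, but that the limit need not exist: there are operators $T=z\,\beta(d/dz)$, with $\beta$ a real polynomial, for which the behavior of $r_n^T/n$ depends on whether $n$ is divisible by a fixed integer $N$.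
\end{abstract}

\section{Introduction}

\subsection{The question}

Consider a linear differential operator
\begin{equation}\label{eq:T}
T=\sum_{i=1}^{\ell}Q_i(z)\frac{d^i}{dz^i},\qquad Q_i\in\mathbb C[z],\quad Q_\ell\not\equiv0 .
\end{equation}
It is called \emph{exactly solvable} if $\deg Q_i\le i$ for all $i$ and $\deg Q_i=i$ for at least one $i$. The first condition says that $T$ does not raise degrees: if $q_{i,i}$ is the coefficient of $z^i$ in $Q_i$ and $(m)_i=m(m-1)\cdots(m-i+1)$, then
\[
Tz^m=\lambda_mz^m+(\text{lower order terms}),\qquad \lambda_m=\sum_i q_{i,i}\,(m)_i .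
\]
The second condition says that $\lambda_m$ is a nonconstant polynomial in $m$. Its degree is
\[
j_T:=\max\{i:\deg Q_i=i\}.
\]
For all large $n$ the number $\lambda_n$ differs from $\lambda_0,\dots,\lambda_{n-1}$ (see \eqref{eq:Dr} below). Since $T$ is triangular in the basis $1,z,z^2,\dots$, there is then, up to a scalar factor, exactly one polynomial $p_n=p_n^T$ of degree $n$ with $Tp_n=\lambda p_n$ for some $\lambda$, namely $\lambda=\lambda_n$. It is the $n$-th \emph{eigenpolynomial}, and we take it monic.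

The operator is \emph{degenerate} if $\deg Q_\ell<\ell$, that is, if $j_T<\ell$. In that case let $r_n^T$ be the largest absolute value of a root of $p_n^T$. It is known (Bergkvist) that $r_n^T\to\infty$; this also follows from Theorem~\ref{thm:exponent}. How fast do the roots grow? Let $z$ be of size $n^d$. Since $p_n$ has degree $n$, one expects $z^k\,d^i/dz^i$ to act on $p_n$ like multiplication by a quantity of size $n^i z^{k-i}\sim n^{\,i-d(i-k)}$. The term $z^{j}\,d^{j}/dz^{j}$ with $j=j_T$ has size $n^{j}$. A term with $i>j$ is harmless as long as $i-d(i-\deg Q_i)\le j$. The smallest $d$ for which no term exceeds $n^{j}$ is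
\begin{equation}\label{eq:dT}
d_T:=\max_{j_T<i\le\ell,\ Q_i\not\equiv0}\ \frac{i-j_T}{i-\deg Q_i},
\end{equation}
and at this scale at least one term with $i>j_T$ balances the main one. The maximum is over a nonempty set, the denominators are positive because $\deg Q_i<i$ for $i>j_T$, and $d_T>0$.

\begin{example}\label{ex:simple}
Let $T=z\frac{d}{dz}+b\frac{d^\ell}{dz^\ell}$ with $b\ne0$ and $\ell\ge2$. Here $j_T=1$ and $d_T=(\ell-1)/\ell$. For $n\ge\ell$ write $p_n=z^n+cz^{n-\ell}+\cdots$; the coefficients of $z^{n-1},\dots,z^{n-\ell+1}$ vanish, because $T$ maps $z^m$ into the span of $z^m$ and $z^{m-\ell}$. Comparing coefficients of $z^{n-\ell}$ in $Tp_n=np_n$ gives $(n-\ell)c+b\,(n)_\ell=nc$, so $c=b\,(n)_\ell/\ell$. By Newton's identities the roots satisfy $\sum_\nu z_\nu^\ell=-\ell c=-b\,(n)_\ell$. The mean of the $\ell$-th powers thus has absolute value $|b|(n)_\ell/n\sim|b|n^{\ell-1}$, and therefore $r_n^T\ge|b|^{1/\ell}n^{d_T}(1+o(1))$.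
\end{example}

Power sums such as the one in the example, scaled by $n^{d_T}$, converge as $n\to\infty$ in general (Theorem~\ref{thm:exponent}). It is then tempting to believe that the scaled roots settle down to a limiting configuration, whose outermost point determines the limit of $r_n^T/n^{d_T}$. The existence of this limit is conjectured in \cite{primer}.

\begin{conjecture}[{\cite{primer}}]\label{conj}
For every degenerate exactly solvable $T$ there is $K_T>0$ with
\[
\lim_{n\to\infty}\frac{r_n^T}{n^{d_T}}=K_T .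
\]
\end{conjecture}

\subsection{Results}

\begin{theorem}\label{thm:main}
There exist a real polynomial $\beta(B)=\sum_{i=1}^{\ell}b_iB^i$ with $b_1=1$, $\ell\ge2$, $b_\ell\ne0$, an integer $N\ge2$, and numbers $0<R<x_*$ such that for $T=z\,\beta(d/dz)=\sum_ib_i\,z\frac{d^i}{dz^i}$
\[
\limsup_{n\to\infty,\ N\mid n}\frac{r_n^T}{n}\ \le\ R\ <\ x_*\ \le\ \liminf_{n\to\infty,\ N\nmid n}\frac{r_n^T}{n}.
\]
\end{theorem}

Here $Q_i=b_iz$, so $T$ is exactly solvable and degenerate, $j_T=1$, and every index $i\ge2$ with $b_i\ne0$ gives the quotient $\frac{i-1}{i-1}=1$ in \eqref{eq:dT}. Hence $d_T=1$, the sequence $r_n^T/n^{d_T}$ has no limit, and \textbf{Conjecture~\ref{conj} is false}. For these operators $\lambda_n=n$, so $p_n$ is unique for every $n$.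

Only the existence of the limit can fail; the exponent is always right.

\begin{theorem}\label{thm:exponent}
Let $T$ be a degenerate exactly solvable operator, $j=j_T$, $d=d_T$. Then
\[
0<\liminf_{n\to\infty}\frac{r_n^T}{n^d}\le\limsup_{n\to\infty}\frac{r_n^T}{n^d}<\infty .
\]
More precisely, let $a_i$ be the leading coefficient of $Q_i$, put $s_i=i-\deg Q_i$, let $I$ be the set of $i>j$ attaining the maximum in \eqref{eq:dT}, and let $H_\infty(\tau)=\sum_{r\ge1}\mu_r^\infty\tau^r$ be the power series solution with $H_\infty(0)=0$ of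
\begin{equation}\label{eq:limit}
a_j(1+H)^j+\sum_{i\in I}a_i\tau^{s_i}(1+H)^i=a_j .
\end{equation}
Then for each fixed $r$ the scaled power sums $\mu_r^{(n)}=\frac1n\sum_\nu(z_\nu/n^d)^r$ over the roots $z_\nu$ of $p_n^T$ converge to $\mu_r^\infty$, and
\[
\liminf_{n\to\infty} r_n^T/n^d\ \ge\ \sup_r|\mu_r^\infty|^{1/r}>0 .
\]
\end{theorem}

The two theorems are proved independently, in Sections~\ref{sec:model}--\ref{sec:nondiv} and in Section~\ref{sec:exponent}. Section~\ref{sec:model} contains the idea of the counterexample: for a model operator of infinite order, a constant proportion of the scaled roots sits at one point when $N\mid n$, and no root sits there when $N\nmid n$. The rest of the disproof replaces the model by an operator of finite order and shows that the difference is visible in the largest root.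

\section{The operators $z\beta(d/dz)$ and the mechanism}\label{sec:model}

\subsection{An integral for the eigenpolynomials}

Write $[t^n]f$ for the coefficient of $t^n$ in a power series $f$. Let $\beta$ be analytic near $0$ with $\beta(0)=0$ and $\beta'(0)=1$. If $\beta(B)=\sum_ib_iB^i$, then $T=z\beta(d/dz)=\sum_ib_iz\frac{d^i}{dz^i}$ acts on polynomials, because only finitely many terms matter for each polynomial, and $Tz^n=nz^n+(\text{lower order terms})$. Since $1/\beta(B)-1/B$ is analytic at $0$, there is a unique analytic function $t(B)$ near $0$ with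
\begin{equation}\label{eq:t}
\frac{t'(B)}{t(B)}=\frac1{\beta(B)},\qquad t(B)=B+O(B^2).
\end{equation}

\begin{lemma}\label{lem:integral}
The monic eigenpolynomial of degree $n$ of $z\beta(d/dz)$ is $p_n(z)=n!\,[t^n]e^{zB(t)}$, where $B(t)$ is the inverse function of $t(B)$. For $n\ge1$,
\begin{equation}\label{eq:integral}
p_n(nx)=\frac{n!\,x}{2\pi i}\oint\left(\frac{e^{xB}}{t(B)}\right)^{n}dB
\end{equation}
over a small positively oriented circle around $0$.
\end{lemma}

\begin{proof}
By \eqref{eq:t}, $tB'(t)=\beta(B(t))$. Hence, as power series in $t$ with coefficients in $\mathbb C[z]$,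
\[
Te^{zB(t)}=z\,\beta(B(t))\,e^{zB(t)}=t\,\partial_t\,e^{zB(t)} .
\]
Comparing coefficients of $t^n$ gives $Tp_n=np_n$. Since $B(t)=t+O(t^2)$, $p_n$ is monic of degree $n$. Finally, $n[t^n]e^{zB(t)}=[t^{n-1}]\partial_te^{zB(t)}=z[t^{n-1}]e^{zB(t)}B'(t)$, and by Cauchy's formula the last coefficient is
\[
\frac1{2\pi i}\oint e^{zB(t)}B'(t)\,t^{-n}\,dt=\frac1{2\pi i}\oint e^{zB}\,t(B)^{-n}\,dB .
\]
Put $z=nx$.
\end{proof}

\subsection{The model}\label{ssec:model}

The integrand in \eqref{eq:integral} is sensitive to the arithmetic of $n$ if $t(B)$ has an algebraic branch point. By \eqref{eq:t}, a simple zero $B_0$ of $\beta$ contributes a factor $(B-B_0)^{1/\beta'(B_0)}$ to $t$. So let $k=1/N$ with an integer $N\ge2$ and consider the model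
\begin{equation}\label{eq:modelbeta}
\frac1{\beta(B)}=\frac1B-\frac k{1+B}+\zeta,\qquad t(B)=B(1+B)^{-k}e^{\zeta B},
\end{equation}
with a constant $\zeta\in(0,1)$. Here $\beta$ is a rational function and not a polynomial, so $T$ has infinite order. With $x'=x-\zeta$, formula \eqref{eq:integral} becomes
\begin{equation}\label{eq:modelp}
p_n(nx)=n!\,x\,[B^{n-1}]\,e^{nx'B}(1+B)^{kn}=n!\,x\sum_{m=0}^{n-1}\binom{kn}{m}\frac{(nx')^{n-1-m}}{(n-1-m)!}.
\end{equation}

\emph{If $N\mid n$}, then $kn$ is a positive integer and the binomial coefficients vanish for $m>kn$. So $x=\zeta$ is a root of multiplicity $n-1-kn$. In the smallest case $n=N$ the sum has two terms and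
\[
p_N(Nx)=N\,x\,(Nx')^{N-2}\,(Nx'+N-1):
\]
one root $x=0$, one root $x=\zeta-1+\frac1N$, and the remaining $N-2$ at $\zeta$.

\emph{If $N\nmid n$}, the constant term $\binom{kn}{n-1}$ of the sum is nonzero, and no root is at $\zeta$. In fact the typical distance of the roots from $\zeta$ does not even tend to $0$. If $x'_1,\dots,x'_{n-1}$ are the zeros of the sum in \eqref{eq:modelp}, comparing its first and last coefficients gives
\[
\prod_\nu|x'_\nu|=\frac{(n-1)!}{n^{n-1}}\left|\binom{kn}{n-1}\right|=\prod_{i=0}^{n-2}\left|k-\tfrac in\right| .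
\]
The function $s\mapsto\log|k-s|$ is integrable and is monotone on each side of $k$. The two factors with $i/n$ next to $k$ are at least $1/(nN)$, since $kn$ has distance at least $1/N$ from the integers. So Riemann sums apply, and the geometric mean of the $|x'_\nu|$ tends to
\[
\exp\int_0^1\log|k-s|\,ds=k^k(1-k)^{1-k}e^{-1},
\]
which is close to $1/e$ for small $k$. For $N\mid n$ with $n-1-kn\ge1$, the geometric mean is $0$.

\subsection{Where the roots go, and why the shift $\zeta$}\label{ssec:where}

This subsection is heuristic. Consider the integral for the model, with integrand $\bigl(e^{x'B}B^{-1}(1+B)^k\bigr)^n$ and $k$ tiny. Ignoring $k$, the saddle point is $B=1/x'$ and contributes a term of modulus about $e^{n(1+\log|x'|)}$. If $kn$ is not an integer, the branch point $-1$ contributes as well, with modulus about $e^{-n\,\mathrm{Re}\,x'}$. One expects roots where the two balance, on the loop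
\begin{equation}\label{eq:loop}
|x'|=e^{-1-\mathrm{Re}\,x'},\qquad|x'|\le1 .
\end{equation}
If $kn$ is an integer, the point $-1$ contributes nothing, and the saddle point alone forbids roots near the outer part of this loop. The loop meets the real axis at $x'=-1$ and at $x'=\sigma$, where
\[
\sigma=e^{-1-\sigma},\qquad 0.27<\sigma<0.28 .
\]
(The bounds hold because $e^{-1-s}-s$ decreases in $s$, $e^{-1.27}>0.28$ and $e^{-1.28}<0.279$.)

The quantity in question is the largest $|x|$, where $x=\zeta+x'$. If $\zeta=0$, the farthest point is $x'=-1$, where the saddle point $1/x'$ collides with the branch point, so that the two contributions cannot be separated. If $\zeta=1$, then on \eqref{eq:loop} with $s=\mathrm{Re}\,x'$ we have $|x|^2=1+2s+e^{-2-2s}$, which increases for $s\ge-1$. So the farthest point is $x=1+\sigma$. There the saddle point is $1/\sigma>0$, far from $-1$. We therefore want $\zeta$ close to $1$.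

To make $\beta$ a polynomial, write the model as $\beta=B(1+B)/q(B)$ with
\begin{equation}\label{eq:q}
q(B)=\zeta B(B+1)+(B+1)-kB=\zeta\omega^2+(1-\zeta-k)\omega+k,\qquad\omega=1+B,
\end{equation}
and approximate $1/q$ by a polynomial. This is possible away from the zeros of $q$. As $k\to0$ these approach $-1$ if $\zeta=1$, while our contours will pass slightly to the left of $-1$. When the zeros are not real, their real part is $-1-\frac{1-\zeta-k}{2\zeta}$. So we take $\zeta=1-h$ slightly smaller than $1$ and $k=h^2$, which places them on the line $\mathrm{Re}\,B=-1-\frac h2$ and leaves a strip of width of order $h$ to the left of $-1$. The influence of $k$ on the exponential rates will be at most of order $k\log\frac1k\ll h$, and the approximation error will be $O(h^3)$.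

\section{Construction of $\beta$}\label{sec:construction}

From now on fix
\[
h=10^{-3},\quad k=h^2=\frac1N,\quad N=10^6,\quad \zeta=1-h,\quad\gamma=\frac h{48},\quad\alpha=1-\gamma,
\]
\[
R=\zeta+\sigma\left(1-\tfrac h6\right),\qquad x_*=\zeta+\sigma\left(1-\tfrac h{12}\right).
\]
Thus $R<x_*<\zeta+\sigma$, all within a distance of order $h$; also $R>1.268$. At $x=\zeta+\sigma$ saddle point and branch point balance up to the influence of $k$. At $x_*$, a distance of order $h$ further inward, the branch point wins by an exponential rate of order $h$ if $N\nmid n$. Still further inward, down to $|x|=R$, the contours through the saddle point still fit to the right of the zeros of $q$, which rules out roots in $|x|\ge R$ if $N\mid n$.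

With \eqref{eq:q}, $q(0)=1$, $q(-1)=k$, and
\[
q=(1-h)\omega^2+h(1-h)\omega+h^2 .
\]
The discriminant $h^2(1-h)(1-h-4)$ is negative, so both zeros of $q$ have real part exactly $-1-\frac h2$. Let
\[
G=\{\mathrm{Re}\,B\ge-1-\tfrac h3,\ |B|\le5\},\qquad G_+=\{\mathrm{Re}\,B\ge-1-\tfrac{5h}{12},\ |B|\le6\}.
\]
Both sets are compact, convex and symmetric under conjugation, $G\subset\operatorname{int}G_+$, the points $0,-1$ are interior to $G$, and $q\ne0$ on $G_+$.

Runge's theorem says that a function analytic near a compact set with connected complement is a uniform limit of polynomials on this set. So there are polynomials $\mathcal R_m$ that converge to $1/q$ uniformly on $G_+$. Replacing $\mathcal R_m(B)$ by $\frac12(\mathcal R_m(B)+\overline{\mathcal R_m(\bar B)})$ makes the coefficients real, and adding small real linear polynomials corrects the values at $0$ and $-1$. We obtain real polynomials $\mathcal R\to1/q$, uniformly on $G_+$, with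
\[
\mathcal R(0)=1,\qquad\mathcal R(-1)=1/k,
\]
and $\mathcal R\ne0$ on $G_+$ from some point on, since $|1/q|$ is bounded below there. Put
\[
\beta(B)=B(1+B)\mathcal R(B).
\]
Then $\beta(0)=0$, $\beta'(0)=1$, $\deg\beta\ge2$, and
\begin{equation}\label{eq:beta}
\frac1\beta=\frac1B-\frac k{1+B}+\zeta+\eta(B),\qquad\eta=\frac{1/\mathcal R-q}{B(B+1)} .
\end{equation}
The numerator of $\eta$ vanishes at $0$ and at $-1$; this is why the two values of $\mathcal R$ were prescribed. Hence $\eta$ is analytic near $G_+$. In particular the residue of $1/\beta$ at $-1$ is exactly $-k=-1/N$, and the arithmetic of the model is preserved. On $\partial G_+$ the function $|B(B+1)|$ is bounded below, so by the maximum principle $\sup_{G_+}|\eta|$ is as small as we like. Let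
\[
\psi(B)=-\int_0^B\eta ,
\]
analytic near the convex set $G_+$ and real on $G_+\cap\mathbb R$. On $G$ we have $|\psi|\le5\sup_G|\eta|$, $\psi'=-\eta$, and $\psi''=-\eta'$ is bounded by Cauchy's estimate in terms of $\sup_{G_+}|\eta|$ and the distance from $G$ to $\partial G_+$. So we can fix $\mathcal R$ such that
\begin{equation}\label{eq:delta}
\delta:=\sup_G\left(|\psi|+|\psi'|+|\psi''|\right)\le h^3 .
\end{equation}
From here on $\beta$ is fixed.

By \eqref{eq:beta}, $t(B)=B(1+B)^{-k}e^{\zeta B-\psi(B)}$ in \eqref{eq:t}. With $x'=x-\zeta$, Lemma~\ref{lem:integral} reads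
\begin{equation}\label{eq:S}
p_n(nx)=\frac{n!\,x}{2\pi i}\oint e^{nS_x(B)}dB,\qquad S_x(B)=x'B-\log B+k\log(1+B)+\psi(B),
\end{equation}
where $e^{nS_x}$ means $e^{nx'B}B^{-n}(1+B)^{kn}e^{n\psi}$ with the principal branch of $(1+B)^{kn}$. Three facts will be used.
\begin{itemize}
\item If $N\mid n$, then $kn$ is a positive integer, and $e^{nS_x}$ is analytic in a neighborhood of $G$ except at $0$.
\item $\mathrm{Re}\,S_x$ is single-valued near $G$ outside $0$, with value $-\infty$ at $-1$.
\item $S_x'(B)=x-1/\beta(B)=x'-\frac1B+\frac k{1+B}+\psi'(B)$ is single-valued near $G$ outside $0$ and $-1$.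
\end{itemize}

\section{The saddle point and the loop through it}\label{sec:saddle}

For $|x|\ge R$ we need a loop around $0$, inside $G$, through a saddle point $y\approx1/x'$, on which $\mathrm{Re}\,S_x$ is largest at $y$. To leading order $S_x(w/x')=w-\log w+\mathrm{const}$. The equation $\mathrm{Re}(w-1-\log w)=0$, that is $|w|=e^{\mathrm{Re}\,w-1}$, describes in $|w|\le1$ a closed curve through $w=1$; it is \eqref{eq:loop} with $x'=-w$. We replace it by a slightly larger curve, on which the real part is strictly negative outside $w=1$, by an amount that dominates all perturbations.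

\subsection{The curve $\Lambda$}

Let
\[
\Lambda=\{w:\ 0<|w|\le1,\ |w|=e^{\alpha(\mathrm{Re}\,w-1)}\} .
\]
In polar form, $\log r-\alpha r\cos\varphi+\alpha=0$. For $r\in(0,1]$ the left side has $r$-derivative $1/r-\alpha\cos\varphi>0$ and increases from $-\infty$ to $\alpha(1-\cos\varphi)\ge0$. So $\Lambda=\{r(\varphi)e^{i\varphi}\}$ is a closed curve, star-shaped about $0$. It is smooth by the implicit function theorem (the derivative is positive also for $r$ slightly larger than $1$). Moreover $r(0)=1$, and $r'(0)=0$ because $r$ is even. Orient $\Lambda$ counterclockwise and write $X=\mathrm{Re}\,w$. On $\Lambda$: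
\begin{align}
&\mathrm{Re}\,[(w-1)-\log w]=(X-1)-\alpha(X-1)=-\gamma(1-X),\label{eq:L1}\\
&|w-1|^2=|w|^2-2X+1\le2(1-X),\label{eq:L2}\\
&1-X\ge\varphi^2/\pi^2\qquad(|\varphi|\le\pi).\label{eq:L3}
\end{align}
For \eqref{eq:L3}, note $X\le\max(\cos\varphi,0)$. If $|\varphi|\le\frac\pi2$, then $1-\cos\varphi=2\sin^2\frac\varphi2\ge2\varphi^2/\pi^2$; for larger $|\varphi|$, $1-X\ge1\ge\varphi^2/\pi^2$.

The left end of $\Lambda$ matters most. Let $\sigma_\alpha\in(0,1)$ solve $\sigma_\alpha=e^{-\alpha(1+\sigma_\alpha)}$. Since $-X\le|w|=e^{-\alpha(1-X)}$ and $s\mapsto se^{\alpha(1+s)}$ increases for $s>0$,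
\begin{equation}\label{eq:L4}
-\sigma_\alpha\le X\le1,\qquad\Lambda\cap(-\infty,0)=\{-\sigma_\alpha\}.
\end{equation}
At $s=\sigma$ the function $se^{\alpha(1+s)}$ equals $e^{-\gamma(1+\sigma)}<1$, so $\sigma_\alpha>\sigma$. Further, $\log(\sigma_\alpha/\sigma)=-(\sigma_\alpha-\sigma)+\gamma(1+\sigma_\alpha)\le2\gamma$. Hence
\begin{equation}\label{eq:sig}
\sigma<\sigma_\alpha\le\sigma e^{h/24} .
\end{equation}

\subsection{The loop stays to the right of the zeros of $q$}

\begin{lemma}\label{lem:contain}
Let $|x|\ge R$.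
\begin{enumerate}
\item[(a)] If $w\in\Lambda$, then $\mathrm{Re}(w/x')\ge-(1+\frac h4)$.
\item[(b)] If $|u-1|\le\frac1{10}$, then $\mathrm{Re}(u/x')\ge-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Note $|x'|\ge R-\zeta>0$. For any $v\in\mathbb C$, multiplying by $|x'|^2$ shows
\[
\mathrm{Re}(v/x')\ge-1\iff|x'|^2+\mathrm{Re}(x'\bar v)\ge0\iff|x'+\tfrac v2|\ge\tfrac{|v|}2 .
\]
So $x$ must avoid an open disc with center $\zeta-\frac v2$ and radius $\frac{|v|}2$. This holds for all $|x|\ge R$ if
\begin{equation}\label{eq:disc}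
|2\zeta-v|+|v|\le2R .
\end{equation}

(b) With $v=u$: $|2\zeta-u|+|u|\le|2\zeta-1|+0.1+1.1<2.2<2R$.

(a) With $v=w/(1+\frac h4)$ and $Z=\zeta(1+\frac h4)$, $R'=R(1+\frac h4)$, condition \eqref{eq:disc} is $|2Z-w|\le2R'-|w|$. Here $|w|\le1<2R'$, so we may square. With $|2Z-w|^2=4Z^2-4ZX+|w|^2$ and $|w|=e^{\alpha(X-1)}$ we need
\[
g(X):=R'^2-R'e^{\alpha(X-1)}-Z^2+ZX\ge0 .
\]
The function $g$ is concave, so it suffices to look at the endpoints of $[-\sigma_\alpha,1]$. First, $g(1)=(R'-Z)(R'+Z-1)>0$. Second, since $e^{\alpha(-\sigma_\alpha-1)}=\sigma_\alpha$, $g(-\sigma_\alpha)=(R'+Z)(R'-Z-\sigma_\alpha)$. This is nonnegative because, by \eqref{eq:sig},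
\[
R'-Z=\sigma(1+\tfrac h4)(1-\tfrac h6)=\sigma\left(1+\tfrac h{12}-\tfrac{h^2}{24}\right)\ge\sigma e^{h/24}\ge\sigma_\alpha ,
\]
where $e^{h/24}\le1+\frac h{24}+\frac{h^2}{576}$ was used.
\end{proof}

The critical disc in (a) belongs to the left end $w=-\sigma_\alpha$, which corresponds to the tip $x'=\sigma$ of the loop \eqref{eq:loop}. This is where the choice $\zeta\approx1$ enters: it makes $g(1)$ positive, so that this tip alone decides.

\subsection{The saddle point}

\begin{lemma}\label{lem:saddle}
Let $|x|\ge R$. In the disc $|u-1|\le\frac1{10}$ there is exactly one point $u=u(x)$ with $S_x'(u/x')=0$. It satisfies $|u-1|\le2k$ and depends analytically on $x$ for $|x|>R$. Put $y=u/x'$ and $\kappa=y/(1+y)$. Then: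
\begin{enumerate}
\item[(a)] $y\in G$, $\mathrm{Re}\,y\ge-1$, $|y|\le4$, $y\ne0$, $1+y\ne0$ and $|\kappa|\le1$.
\item[(b)] The loop $L_x=\{yw:w\in\Lambda\}$ lies in $G$.
\item[(c)] For $w\in\Lambda$, with $\Delta(w)=\psi(yw)-\psi(y)-\psi'(y)y(w-1)$,
\begin{equation}\label{eq:expand}
\mathrm{Re}\,[S_x(yw)-S_x(y)]=\mathrm{Re}\left\{(w-1)-\log w+k\left[\log(1+\kappa(w-1))-\kappa(w-1)\right]+\Delta(w)\right\},
\end{equation}
and this is at most $-\frac\gamma2(1-X)$. (Both sides are $-\infty$ if $yw=-1$.)
\end{enumerate}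
\end{lemma}

\begin{proof}
We have $|x'|\ge\sigma(1-\frac h6)\ge0.2699$, so $1/|x'|\le3.72$. Let $|u-1|\le\frac1{10}$. Then $|u/x'|\le4.1$, and $u/x'\in G$ by Lemma~\ref{lem:contain}(b). Also $|x'+u|=|x-(\zeta-u)|\ge R-0.1-h\ge1$. So $u/x'$ is neither $0$ nor $-1$, and multiplying $S_x'(u/x')=0$ by $u/x'$ gives the equivalent equation
\begin{equation}\label{eq:fixedpoint}
u=\mathcal C_x(u):=1-\frac{ku}{x'+u}-\frac u{x'}\,\psi'\!\left(\frac u{x'}\right).
\end{equation}
By \eqref{eq:delta}, $|\mathcal C_x(u)-1|\le1.1k+4.1\delta\le2k$. Since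
\[
\left|\frac{d}{du}\frac u{x'+u}\right|=\frac{|x'|}{|x'+u|^2}\le\frac1{|x'+u|}+\frac{|u|}{|x'+u|^2}\le2.1 ,
\]
we also have $|\mathcal C_x'|\le2.1k+(3.72+4.1\cdot3.72)\delta\le2.1k+22\delta<1$. So $\mathcal C_x$ maps the disc into itself and is a contraction there, with a constant independent of $x$. It has a unique fixed point $u(x)$, and $|u(x)-1|\le2k$. The iterates starting at $1$ are analytic in $x$ for $|x|>R$ and converge uniformly, so $u(x)$ is analytic.

(a) The first claims and $1+y=(x'+u)/x'\ne0$ are clear from the above and from Lemma~\ref{lem:contain}(b), and $|y|\le(1+2k)/0.2699\le4$. Since $|x'+u|\ge R-|1-\zeta|-|u-1|\ge R-h-2k>1.2$ and $|u|\le1+2k<1.2$, we get $|\kappa|=|u|/|x'+u|\le1$.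

(b) By Lemma~\ref{lem:contain}(a),
\[
\mathrm{Re}(yw)\ge-1-\tfrac h4-\frac{|u-1|\,|w|}{|x'|}\ge-1-\tfrac h4-8h^2\ge-1-\tfrac h3,
\]
and $|yw|\le4$.

(c) We have $1+yw=(1+y)(1+\kappa(w-1))$, and $S_x'(y)=0$ gives $x'y=1-k\kappa-y\psi'(y)$. Inserting both in $S_x(yw)-S_x(y)$ yields \eqref{eq:expand}. For the estimate, $\log s\le\frac12(s^2-1)$ for $s>0$ gives
\[
\log|1+\kappa(w-1)|-\mathrm{Re}\,\kappa(w-1)\le\tfrac12|\kappa(w-1)|^2\le\tfrac12|w-1|^2 .
\]
Taylor's formula on the segment $[y,yw]$, which lies in the convex set $G$, gives $|\Delta(w)|\le\frac12\delta|y|^2|w-1|^2\le8\delta|w-1|^2$. By \eqref{eq:L1} and \eqref{eq:L2}, the right side of \eqref{eq:expand} is at most $-(\gamma-k-16\delta)(1-X)$. Since $\gamma>2\cdot10^{-5}$ and $k+16\delta<2k=2\cdot10^{-6}$, this is at most $-\frac\gamma2(1-X)$.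
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\draw[->] (-2.4,0)--(4.2,0) node[below] {\small $\mathrm{Re}\,B$};
\draw[dashed] (-1.7,-1.6)--(-1.7,1.6) node[above] {\small $\mathrm{Re}\,B=-1-\frac h3$};
\draw[thick] plot[smooth cycle,tension=0.6] coordinates {(3.6,0) (2.88,.63) (2.16,1.08) (1.44,1.35) (.72,1.45) (0,1.38) (-.6,1.18) (-1.1,.8) (-1.37,.4) (-1.45,0) (-1.37,-.4) (-1.1,-.8) (-.6,-1.18) (0,-1.38) (.72,-1.45) (1.44,-1.35) (2.16,-1.08) (2.88,-.63)};
\draw[line width=2.2pt] (-1.45,0)--(-.9,0);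
\fill (-.9,0) circle (1.6pt) node[below] {\small $-1$};
\fill (-1.45,0) circle (1.6pt);
\node at (-1.56,-.2) {\small $P$};
\fill (0,0) circle (1.6pt) node[below] {\small $0$};
\fill (3.6,0) circle (1.6pt) node[above right] {\small $y$};
\node at (-2.05,.6) {$\times$};
\node at (-2.05,-.6) {$\times$};
\node at (2.3,1.3) {\small $L_x$};
\end{tikzpicture}
\caption{Schematic view of the $B$-plane for $x=x_*$; distances near $-1$, of order $h$ in reality, are exaggerated. The loop $L_x=y\Lambda$ starts at the saddle point $y$, passes to the left of $-1$ at the point $P$, and stays to the right of the dashed line and hence of the zeros of $q$ (crosses). If $kn$ is an integer, the integrand has no singularity at $-1$ and the small circle around $0$ can be deformed to $L_x$. Otherwise the interior of the loop must be slit along $[P,-1]$ (thick), and the two sides of the slit add a term proportional to $\sin\pi kn$.}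
\label{fig:loop}
\end{figure}

\section{Asymptotics, and the case $N\mid n$}\label{sec:div}

\begin{lemma}\label{lem:laplace}
Let $n\to\infty$ through an infinite set of integers, and let $|x_n|\ge R$. Suppose that
\begin{enumerate}
\item[(i)] $N\mid n$ for all these $n$, or
\item[(ii)] $|x_n|\ge10$ for all these $n$.
\end{enumerate}
Let $y_n=y(x_n)$ be the saddle point of Lemma~\ref{lem:saddle}, and define $J_n$ by
\begin{equation}\label{eq:laplace}
p_n(nx_n)=\frac{n!\,x_n\,y_n}{2\pi i}\,e^{nS_{x_n}(y_n)}J_n .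
\end{equation}
Then
\[
0<\liminf\sqrt n\,|J_n|\le\limsup\sqrt n\,|J_n|<\infty .
\]
\end{lemma}

Here $e^{nS_{x_n}(y_n)}$ is understood as in \eqref{eq:S}; by Lemma~\ref{lem:saddle}(a), $y_n$ is not on the cut $(-\infty,-1]$.

\begin{proof}
Write $x,y,\kappa$ for the quantities belonging to $x_n$. We first show that
\begin{equation}\label{eq:J}
J_n=\int_\Lambda e^{n(w-1)}w^{-n}\,(1+\kappa(w-1))^{kn}e^{-kn\kappa(w-1)}\,e^{n\Delta(w)}\,dw .
\end{equation}

\emph{Case} (i). The integrand of \eqref{eq:S} is analytic near the convex set $G$ except at $0$, and $L_x\subset G$ has winding number $1$ about $0$. So the circle can be deformed to $L_x$. Substituting $B=yw$ and using $x'y=1-k\kappa-y\psi'(y)$ and $(1+yw)^{kn}=(1+y)^{kn}(1+\kappa(w-1))^{kn}$, with integer exponent $kn$, gives \eqref{eq:laplace} with \eqref{eq:J}.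

\emph{Case} (ii). Now $|x'|\ge9$, so $|y|\le1.1/9$ and $L_x\subset\{|B|<\frac12\}$, where $e^{nS_x}$ is analytic except at $0$ for every $n$. Moreover $|\kappa(w-1)|\le2\cdot1.1/(9-1.1)<0.3$. The numbers $1+y$, $1+yw$, $1+\kappa(w-1)$ have arguments of absolute value less than $\frac\pi4$. So $(1+yw)^{kn}=(1+y)^{kn}(1+\kappa(w-1))^{kn}$ with principal branches, and the computation of case (i) applies.

\emph{Majorant.} By Lemma~\ref{lem:saddle}(c) and \eqref{eq:L3} the integrand in \eqref{eq:J} has modulus at most $e^{-n\gamma\varphi^2/(2\pi^2)}$ at $w=w(\varphi)=r(\varphi)e^{i\varphi}$, uniformly in $x$. Put $\varphi=\tau/\sqrt n$. Then $\sqrt n\,J_n$ is the integral over $|\tau|\le\pi\sqrt n$ of a function bounded by $C_\Lambda e^{-\gamma\tau^2/(2\pi^2)}$, with $C_\Lambda=\max|w'(\varphi)|$. In particular $\sqrt n\,J_n$ is bounded.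

\emph{Limit.} It suffices to show that every subsequence has a further subsequence along which $|\sqrt n\,J_n|$ has a limit at least $\sqrt\pi$. The $x_n$ need not be bounded, but $y_n\in G$ and $|\kappa|\le1$, so we may assume $y_n\to y_\infty\in G$ and $\kappa\to\kappa_\infty$. Fix $\tau$. Since $r(0)=1$ and $r'(0)=0$, we have $w-1=i\tau/\sqrt n+O(1/n)$, and $\kappa(w-1)\to0$, so $(1+\kappa(w-1))^{kn}$ is given by the principal logarithm in both cases. The three parts of the exponent satisfy
\begin{align*}
n[(w-1)-\log w]&=\tfrac n2(w-1)^2+O(n|w-1|^3)\to-\tfrac12\tau^2,\\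
kn[\log(1+\kappa(w-1))-\kappa(w-1)]&=-\tfrac{kn}2\kappa^2(w-1)^2+O(n|w-1|^3)\to\tfrac k2\kappa_\infty^2\tau^2,\\
n\Delta(w)&=\tfrac n2\psi''(y)y^2(w-1)^2+O(n|w-1|^3)\to-\tfrac12y_\infty^2\psi''(y_\infty)\tau^2 ,
\end{align*}
where the last line uses Taylor's formula on $[y,yw]\subset G$ and the boundedness of $\psi'''$ on $G$. Since $w'(0)=i$, dominated convergence gives
\[
\sqrt n\,J_n\to i\int_{\mathbb R}e^{-p\tau^2/2}\,d\tau=i\sqrt{\frac{2\pi}p},\qquad p=1-k\kappa_\infty^2+y_\infty^2\psi''(y_\infty).
\]
Here $|p-1|\le k+16\delta<1$, so $\mathrm{Re}\,p>0$, $|p|\le2$, and the limit has modulus at least $\sqrt\pi$.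
\end{proof}

\begin{proposition}\label{prop:div}
For all sufficiently large $n$ with $N\mid n$, every root $z$ of $p_n$ satisfies $|z|<Rn$. In particular $\limsup_{N\mid n}r_n^T/n\le R$.
\end{proposition}

\begin{proof}
Otherwise there are infinitely many multiples $n$ of $N$ with $p_n(nx_n)=0$ for some $|x_n|\ge R$. Then $J_n=0$ for these $n$, because the other factors in \eqref{eq:laplace} do not vanish. This contradicts $\liminf\sqrt n\,|J_n|>0$ in Lemma~\ref{lem:laplace}, case (i).
\end{proof}

\section{The case $N\nmid n$}\label{sec:nondiv}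

We show that for $N\nmid n$ the polynomial $p_n$ is exponentially larger at $nx_*$ than the saddle point alone predicts, and that for large $n$ this forces a root outside any given disc $|z|\le R_1n$ with $R_1<x_*$.

\subsection{The potential predicted by the saddle point}

Let
\[
v_n(x)=\frac1n\log\left|\frac{p_n(nx)}{n^n}\right|,\qquad\Phi(x)=\mathrm{Re}\,S_x(y(x))-1\quad(|x|\ge R).
\]
Explicitly, $\Phi(x)=\mathrm{Re}(x'y)-\log|y|+k\log|1+y|+\mathrm{Re}\,\psi(y)-1$. By Lemma~\ref{lem:saddle}, $y$ is analytic in $|x|>R$ with values in $G\setminus\{0,-1\}$, so $\Phi$ is harmonic there. Since $(n!/n^n)^{1/n}\to e^{-1}$, Lemma~\ref{lem:laplace}, case (ii), with constant sequences $x_n=x$ gives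
\begin{equation}\label{eq:vPhi}
v_n(x)\to\Phi(x)\qquad(|x|\ge10,\ n\to\infty\text{ through all integers}).
\end{equation}

\subsection{The branch point wins at $x_*$}

\begin{proposition}\label{prop:branch}
$\displaystyle\liminf_{n\to\infty,\ N\nmid n}v_n(x_*)>\Phi(x_*)$.
\end{proposition}

\begin{proof}
Let $\xi=x_*-\zeta=\sigma(1-\frac h{12})$ and $y=y(x_*)=u/\xi$. The fixed point equation \eqref{eq:fixedpoint} is real for $x=x_*$, so by uniqueness $u$ is real, and $y>0$. By \eqref{eq:L4} the loop $L=L_{x_*}=y\Lambda$ meets the negative axis only at $P=-y\sigma_\alpha$, and by \eqref{eq:sig}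
\[
P\le-\frac{(1-2k)\sigma}{\sigma(1-h/12)}\le-(1-2k)\left(1+\tfrac h{12}\right)<-1-k .
\]
So the loop has passed over the branch point (Figure~\ref{fig:loop}). Since $L$ is star-shaped about $0$, the half-open segment $(P,0]$ lies inside $L$. Since $G$ is convex and contains $L$, it contains the interior of $L$ and the segment $[P,-1]$.

\emph{The slit.} Let $N\nmid n$ and let $f=e^{nS_{x_*}}$ with the principal branch of $(1+B)^{kn}$, cut along $(-\infty,-1]$. Since $kn>0$, $f$ extends continuously to both sides of the slit and tends to $0$ at $-1$, so small circles about $-1$ contribute nothing in the limit. The positively oriented boundary of the interior of $L$ slit along $[P,-1]$ consists of $L$, run counterclockwise from the lower side of $P$ to its upper side, then the upper side of the slit from $P$ to $-1$, then the lower side from $-1$ back to $P$. On the two sides $(1+B)^{kn}=|1+B|^{kn}e^{\pm i\pi kn}$ and $B^{-n}=(-1)^n|B|^{-n}$. By Cauchy's theorem the integral over the small circle around $0$ is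
\[
\oint f\,dB=\int_Lf\,dB+\int_P^{-1}(f_+-f_-)\,dB=\int_Lf\,dB+2i(-1)^n\sin(\pi kn)\int_P^{-1}e^{nS_{\mathbb R}(B)}\,dB,
\]
where $f_\pm$ are the boundary values on the upper and lower side, and $S_{\mathbb R}(B)=\xi B-\log|B|+k\log|1+B|+\psi(B)$ is real for real $B$. The three ingredients are estimated as follows.
\begin{itemize}
\item By Lemma~\ref{lem:saddle}(c), $\left|\int_Lf\,dB\right|\le Ce^{nS_{\mathbb R}(y)}$ with $C$ the length of $L$.
\item Since $N\nmid n$, $|\sin(\pi kn)|=|\sin(\pi n/N)|\ge\sin(\pi/N)>0$.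
\item The point $B_1:=-1-k$ lies in $(P,-1)$, and $S_{\mathbb R}$ is continuous there. So for every $\epsilon>0$ there is $c_\epsilon>0$ with $\int_P^{-1}e^{nS_{\mathbb R}}dB\ge c_\epsilon e^{n(S_{\mathbb R}(B_1)-\epsilon)}$. There is no cancellation because the integrand is positive.
\end{itemize}
With \eqref{eq:S} it follows that
\begin{equation}\label{eq:lower}
\liminf_{N\nmid n}v_n(x_*)\ge S_{\mathbb R}(B_1)-1\qquad\text{provided that }S_{\mathbb R}(B_1)>S_{\mathbb R}(y).
\end{equation}

\emph{Comparison.} On $(0,5]$ we have $S_{\mathbb R}''=\frac1{B^2}-\frac k{(1+B)^2}+\psi''\ge\frac{1-k}{25}-\delta>0$, so $S_{\mathbb R}$ attains its minimum there at the critical point $y\le4$. Since $\xi>0.2699$, we have $1/\xi<3.72$ and $\log(1+1/\xi)<1.6$. Hence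
\[
S_{\mathbb R}(y)\le S_{\mathbb R}(1/\xi)\le1+\log\xi+1.6k+\delta .
\]
At $B_1$, with $\log(1+k)\le k$,
\[
S_{\mathbb R}(B_1)\ge-\xi-k\xi-k-k\log\tfrac1k-\delta .
\]
Since $\log\sigma=-1-\sigma$,
\[
-\xi-1-\log\xi=\tfrac{\sigma h}{12}-\log\left(1-\tfrac h{12}\right)\ge\tfrac{1.27\,h}{12}>10^{-4}.
\]
The remaining terms add up to at most $k(1+\xi)+k\log\frac1k+1.6k+2\delta<(1.3+13.9+1.6+0.1)k<2\cdot10^{-5}$. Therefore
\[
S_{\mathbb R}(B_1)-S_{\mathbb R}(y)>10^{-4}-2\cdot10^{-5}>0 .
\]
So the proviso in \eqref{eq:lower} holds, and $\liminf_{N\nmid n}v_n(x_*)\ge S_{\mathbb R}(B_1)-1>S_{\mathbb R}(y)-1=\Phi(x_*)$.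
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

By Proposition~\ref{prop:div} it remains to show $\liminf_{N\nmid n}r_n^T/n\ge x_*$. Suppose not. Then there are $R_1\in[R,x_*)$ and infinitely many $n$ with $N\nmid n$ for which all zeros $x_\nu$ of $p_n(nx)$ lie in $|x|\le R_1$. For these $n$, since $p_n$ is monic,
\[
v_n(x)-\log|x|=\frac1n\sum_\nu\log\left|1-\frac{x_\nu}x\right|
\]
is harmonic in $|x|>R_1$. For $R_2>R_1$ its values on $|x|\ge R_2$ lie between $\log(1-R_1/R_2)$ and $\log2$. Locally bounded families of harmonic functions are normal, so every subsequence has a further subsequence converging locally uniformly in $|x|>R_1$ to a harmonic function. By \eqref{eq:vPhi} the corresponding limit of $v_n$ agrees with $\Phi$ on $|x|>10$. Both are harmonic on the connected set $|x|>R_1$, so they agree there. Hence $v_n(x_*)\to\Phi(x_*)$ along our sequence, contrary to Proposition~\ref{prop:branch}. \qed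

\section{The exponent: proof of Theorem~\ref{thm:exponent}}\label{sec:exponent}

Let $T$ be as in \eqref{eq:T}, degenerate, $j=j_T$, $d=d_T$, $Q_i=\sum_kq_{i,k}z^k$. (The letter $k$ is now a summation index.) We work with the logarithmic derivative of $p_n$, whose coefficients are the power sums of the roots. Fixed power sums only give the lower bound for $r_n^T$. For the upper bound we need to control the power sums of all orders $r\le n$ at once; this suffices because a polynomial of degree $n$ is determined by its first $n$ power sums.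

\subsection{Scaling}

Let $q_{i,k}\ne0$ and $s=i-k\ge0$. Then
\begin{equation}\label{eq:scale}
i-j-ds\le0 ,
\end{equation}
with equality if and only if $i=k=j$, or $i\in I$ and $k=\deg Q_i$. For $i\le j$ this is clear. For $i>j$ we have $s\ge i-\deg Q_i\ge1$ and $i-j\le d(i-\deg Q_i)\le ds$ by definition of $d$; equality in the first step means $i\in I$, in the second $k=\deg Q_i$.

For large $n$ let $x_\nu=z_\nu/n^d$, where $z_\nu$ are the roots of $p_n$, and let
\[
P(x)=n^{-dn}p_n(n^dx)=\prod_\nu(x-x_\nu),\qquad\theta=x\frac d{dx},\qquad\tau=\frac1x ,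
\]
so that $\theta\tau^r=-r\tau^r$. Let $(\theta)_i=\theta(\theta-1)\cdots(\theta-i+1)$. For $z=n^dx$ we have $z^k\frac{d^i}{dz^i}=z^{-s}(\theta)_i=n^{-ds}\tau^s(\theta)_i$. So $Tp_n=\lambda_np_n$, multiplied by $n^{-j}$, becomes
\begin{equation}\label{eq:scaled}
\sum_{i,k}c_{i,k}\,\tau^s\,n^{-i}(\theta)_iP=n^{-j}\lambda_nP,\qquad c_{i,k}=q_{i,k}\,n^{i-j-ds},\qquad|c_{i,k}|\le|q_{i,k}| .
\end{equation}
Only $i\le j$ contribute to $\lambda_m=\sum_{i\le j}q_{i,i}(m)_i=a_jm^j+\cdots$.

\subsection{The equation for the power sums}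

Expanding $\theta P/P=\sum_\nu(1-x_\nu\tau)^{-1}$ gives
\[
\theta P/P=n(1+H),\qquad H=\sum_{r\ge1}\mu_r^{(n)}\tau^r .
\]
For a power series $g$ in $\tau$, $\frac1n(\theta-m)(Pg)=P\left(1+H-\frac mn+\frac\theta n\right)g$. Hence
\[
n^{-i}(\theta)_iP=P\,E_i(H),\qquad E_i(H)=\prod_{m=0}^{i-1}\left(1-\frac mn+\frac\theta n+H\right)1,
\]
where $H$ acts by multiplication and the factors commute, since they differ by constants. Equation \eqref{eq:scaled} becomes $\sum c_{i,k}\tau^sE_i(H)=n^{-j}\lambda_n$.

We read it in $A_n=\mathbb C[\tau]/(\tau^{n+1})$ with the norm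
\[
\left\|\sum_{r\le n}a_r\tau^r\right\|=\sum_{r\le n}|a_r|\rho^r,\qquad0<\rho\le1 .
\]
The norm is submultiplicative, and the truncation makes the derivation harmless: on $A_n$ the operator $\theta/n$ has norm at most $1$. For $n\ge\ell$ each operator $1-\frac mn+\frac\theta n$ that occurs has norm at most $2$. Expand
\[
E_i(H)=E_i(0)+\mathcal L_i(H)+N_i(H),
\]
where $\mathcal L_i$ is linear and $N_i$ collects the words with at least two factors $H$. Changing the factors $H$ of a word into $H'$ one at a time shows, with $C$ depending only on $\ell$, for $\|H\|,\|H'\|\le1$: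
\begin{align}
\|E_i(H)\|\le C,\qquad\|E_i(H)-E_i(H')\|&\le C\|H-H'\|,\label{eq:E}\\
\|N_i(H)-N_i(H')\|&\le C(\|H\|+\|H'\|)\,\|H-H'\| .\label{eq:N}
\end{align}

\emph{Linear part.} We have $E_i(0)=n^{-i}(n)_i$, from $P=x^n$. To find $\mathcal L_i(\tau^r)$, take formally $P=x^n\left(1-\varepsilon\frac nr\tau^r\right)$ with $\varepsilon^2=0$. Then $\theta P/P=n+\varepsilon n\tau^r$, so $H=\varepsilon\tau^r$, and
\[
\frac{n^{-i}(\theta)_iP}P=n^{-i}\,\frac{(n)_i-\varepsilon\frac nr(n-r)_i\tau^r}{1-\varepsilon\frac nr\tau^r}=n^{-i}\left[(n)_i+\varepsilon\tfrac nr\left((n)_i-(n-r)_i\right)\tau^r\right].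
\]
Thus $\mathcal L_i(\tau^r)=\frac nrn^{-i}\left((n)_i-(n-r)_i\right)\tau^r$. The terms of \eqref{eq:scaled} with $s=0$ have $i=k\le j$ and $c_{i,i}=q_{i,i}n^{i-j}$, so their total linear part is the diagonal map
\[
\mathcal D:\ \tau^r\mapsto D_r\tau^r,\qquad D_r=\frac nr\,n^{-j}(\lambda_n-\lambda_{n-r}) .
\]
For $1\le r\le n$ we have $n^j-(n-r)^j\ge rn^{j-1}$, because $(1-\frac rn)^j\le1-\frac rn$, and $n^i-(n-r)^i\le irn^{i-1}$ for $1\le i<j$. Since $\lambda_m=a_jm^j+(\text{lower powers of }m)$,
\begin{equation}\label{eq:Dr}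
|D_r|\ge|a_j|-\frac{C'}n\ge\frac{|a_j|}2\qquad(1\le r\le n,\ n\ge n_0).
\end{equation}
In particular $\lambda_n\ne\lambda_m$ for $0\le m<n$ and $n\ge n_0$, as used in the introduction. We take $n_0\ge\ell$.

Since $\sum_{i\le j}q_{i,i}n^{i-j}E_i(0)=n^{-j}\lambda_n$, the constant terms cancel. In $A_n$ the equation reads
\begin{equation}\label{eq:fix}
H=\mathcal F(H):=-\mathcal D^{-1}\left[\sum_{i\le j}q_{i,i}\,n^{i-j}N_i(H)+\sum_{s\ge1}c_{i,k}\,\tau^sE_i(H)\right],\qquad H\in\tau A_n,
\end{equation}
the second sum being over all pairs $(i,k)$ with $s=i-k\ge1$. The coefficient of $\tau^r$ in $\mathcal F(H)$ depends only on the coefficients of $\tau,\dots,\tau^{r-1}$ in $H$: in $N_i$ at least two factors $H$ of positive order occur, and in the second sum there is a factor $\tau^s$ with $s\ge1$. So \eqref{eq:fix} is a recursion and has exactly one solution in $\tau A_n$.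

\subsection{Upper bound}

By \eqref{eq:E}, \eqref{eq:N}, \eqref{eq:Dr}, $|c_{i,k}|\le|q_{i,k}|$ and $\|\tau^s\|\le\rho^s\le\rho$, there is $C_1$ independent of $n\ge n_0$ and $\rho$ such that, for $\|H\|,\|H'\|\le1$ in $\tau A_n$,
\[
\|\mathcal F(H)\|\le C_1(\|H\|^2+\rho),\qquad\|\mathcal F(H)-\mathcal F(H')\|\le C_1(\|H\|+\|H'\|+\rho)\|H-H'\| .
\]
Fix $\rho\in(0,1]$ with $2C_1\rho\le1$, $4C_1^2\rho\le1$ and $C_1(4C_1+1)\rho\le\frac12$. Then $\mathcal F$ maps the ball $\|H\|\le2C_1\rho$ of $\tau A_n$ into itself, since $C_1(4C_1^2\rho^2+\rho)\le2C_1\rho$, and is a contraction there. Its fixed point is the unique solution of \eqref{eq:fix}, which is our $H$. Hence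
\begin{equation}\label{eq:mubound}
\sum_{r=1}^n|\mu_r^{(n)}|\rho^r\le1\qquad(n\ge n_0).
\end{equation}

It remains to pass from power sums to roots. Let
\[
V(\tau)=\prod_\nu(1-x_\nu\tau),\qquad W(\tau)=\exp\left(-n\sum_{r=1}^n\mu_r^{(n)}\frac{\tau^r}r\right).
\]
Since $\log V=-n\sum_{r\ge1}\mu_r^{(n)}\tau^r/r$, we have $V\equiv W$ modulo $\tau^{n+1}$. As $\deg V\le n$, $V$ is the Taylor polynomial of degree $n$ of $W=\sum_rw_r\tau^r$. By \eqref{eq:mubound}, $e^{-n}\le|W|\le e^n$ for $|\tau|\le\rho$, so $|w_r|\le e^n\rho^{-r}$. For $|\tau|\le e^{-3}\rho$,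
\[
|W-V|\le e^n\sum_{r>n}e^{-3r}=\frac{e^{-2n-3}}{1-e^{-3}}<e^{-n}\le|W| .
\]
So $V(\tau)\ne0$ there. Hence $|x_\nu|<e^3/\rho$ for all $\nu$, that is, $r_n^T\le(e^3/\rho)\,n^d$ for $n\ge n_0$.

\subsection{Convergence of power sums and lower bound}

Let $r$ be fixed and $n\to\infty$ in the recursion \eqref{eq:fix}. Then $D_r\to ja_j$, $m/n\to0$, and $\theta/n\to0$ on each fixed power of $\tau$, so the coefficients of $E_i(H)$ behave like those of $(1+H)^i$, and those of $N_i(H)$ like those of $(1+H)^i-1-iH$. By \eqref{eq:scale}, $c_{i,k}=q_{i,k}$ in the cases of equality and $c_{i,k}\to0$ otherwise; in particular $q_{i,i}n^{i-j}\to0$ for $i<j$. So the limiting recursion is that of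
\[
ja_jH=-\left[a_j\left((1+H)^j-1-jH\right)+\sum_{i\in I}a_i\tau^{s_i}(1+H)^i\right],
\]
which is \eqref{eq:limit}. It has exactly one solution with $H(0)=0$, because $ja_j\ne0$. By induction on $r$, $\mu_r^{(n)}\to\mu_r^\infty$.

For $i\in I$ we have $i-j=ds_i$, so distinct $i\in I$ have distinct $s_i$. Let $i_0\in I$ have the smallest $s_{i_0}$. The lowest-order terms of \eqref{eq:limit} give $\mu^\infty_r=0$ for $r<s_{i_0}$ and $\mu^\infty_{s_{i_0}}=-a_{i_0}/(ja_j)\ne0$. Finally, $|\mu_r^{(n)}|\le(r_n^T/n^d)^r$ yields $\liminf r_n^T/n^d\ge|\mu_r^\infty|^{1/r}$ for every $r$, and the supremum over $r$ is positive. \qed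

\begin{remark}
Let $T=z\beta(d/dz)$ be as in Theorem~\ref{thm:main}. By Theorem~\ref{thm:exponent} every fixed power sum has the same limit along $N\mid n$ and along $N\nmid n$, although the largest roots differ. The connection with the saddle point is as follows. Equation \eqref{eq:limit} multiplied by $\tau$ is $\beta(\tau(1+H_\infty))=\tau$. On the other hand $S_x'=x-1/\beta$, so the saddle point satisfies $\beta(y(x))=1/x$, and $y(x)\to0$ as $x\to\infty$. Hence $y(x)=\frac1x\left(1+H_\infty(\frac1x)\right)$ for large $|x|$. The limits of the power sums thus describe $v_n$ only near infinity. How far inward the convergence $v_n\to\Phi$ persists depends on whether $N\mid n$: along $N\mid n$ it holds in all of $|x|\ge R$ by Lemma~\ref{lem:laplace}, while along $N\nmid n$ it fails at $x_*>R$ by Proposition~\ref{prop:branch}.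
\end{remark}

\begin{thebibliography}{9}
\bibitem{primer} \emph{Studying Eigenpolynomials Of Degenerate Exactly Solvable Operators. A Primer}, \url{http://staff.math.su.se/shapiro/Articles/2-termEigenpolynomials.pdf}.
\end{thebibliography}

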